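# Matching two random samples in high dimension: the correction of order $1/d$

## 1. A message recursion between two point sets

Let $N$ be a norm on $\mathbb R^d$ and let $r=r_N$ be the radius for which the $N$-ball has volume $1$. For two points put
$$u(x,y)=\Big(\frac{N(x-y)}{r}\Big)^d ,\tag{1.1}$$
which is the volume of the $N$-ball of radius $N(x-y)$. For the sup norm, for example, $(2r)^d=1$, so $r=\frac12$ and $u(x,y)=(2\|x-y\|_\infty)^d$.

Let $\mathcal X,\mathcal Y\subset\mathbb R^d$ be disjoint locally finite sets. We call them the two *types* of points. Fix two numbers $0<m<1<h$; they are chosen in Section 4.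

**Definition 1 (messages).** For $v,w$ of opposite types put $Z^0_{v\to w}=m$ and, for $j\ge 0$,
$$Z^{j+1}_{v\to w}=\min\Big(h,\ \min_{w'\neq w}\frac{u(v,w')}{Z^j_{w'\to v}}\Big),\tag{1.2}$$
where $w'$ runs over the points of type opposite to $v$, and a minimum over the empty set is $+\infty$.

The number $Z^j_{v\to w}$ is sent by $v$ to $w$, and it ignores $w$. Put $\Lambda=h^2$. By induction $0<Z^j\le h$: a term of (1.2) with $u(v,w')>\Lambda$ exceeds $h^2/h=h$ and is irrelevant, while only finitely many $w'$ have $u(v,w')\le\Lambda$, all with $u>0$. Hence, if $\rho=r\Lambda^{1/d}$, the minimum may be restricted to $w'$ with $N(v-w')\le\rho$, and by induction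
$$Z^j_{v\to w}\ \text{ depends only on the points within } N\text{-distance } j\rho \text{ of } v.\tag{1.3}$$
Let $G$ be the bipartite graph that joins points of opposite types at $N$-distance $\le\rho$, that is, with $u\le\Lambda$.

Two small cases by hand. If $\mathcal X=\{x\}$, $\mathcal Y=\{y\}$, then nobody competes and $Z^j_{x\to y}=Z^j_{y\to x}=h$ for $j\ge1$. If $\mathcal X=\{x_1,x_2\}$, $\mathcal Y=\{y\}$ and $u_i=u(x_i,y)$ with $u_1<u_2$, then $Z^j_{x_i\to y}=h$ for $j\ge1$, and for $j\ge2$ we get $Z^j_{y\to x_1}=\min(h,u_2/h)$ and $Z^j_{y\to x_2}=\min(h,u_1/h)$. Compare $u$ with the product of the two messages along the edge: $u_1<Z_{x_1\to y}Z_{y\to x_1}=\min(\Lambda,u_2)$ holds exactly when $u_1<\Lambda$, and $u_2<\min(\Lambda,u_1)$ never holds. So the test "$u$ is less than the product of the two messages" selects the edge from $y$ to its nearer neighbor, unless that edge is too long.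

This is a general phenomenon on trees. Take a finite rooted tree with edge weights $u$; pay $\log u$ for every edge put in a matching and $\log h$ for every vertex left alone. Let $\mathcal C(\cdot)$ be the least cost, let $T_v$ be the subtree below $v$, and let $\partial(v)=\mathcal C(T_v)-\mathcal C(T_v\setminus v)$. If $v$ has children $v_i$ with edge weights $u_i$, then $\mathcal C(T_v\setminus v)=\sum_i\mathcal C(T_{v_i})$. Leaving $v$ alone costs $\log h$ more than this, and matching $v$ to $v_i$ costs $\log u_i-\partial(v_i)$ more. So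
$$\partial(v)=\min\big(\log h,\ \min_i(\log u_i-\partial(v_i))\big),$$
which is the logarithm of (1.2). Once $j$ exceeds the height of the tree below $v$, the message from $v$ to its parent is $e^{\partial(v)}$. An edge $\{o,y\}$ of weight $u$ cuts the tree into two trees rooted at $o$ and $y$, and using it is strictly profitable exactly when $\log u<\partial(o)+\partial(y)$, that is, when $u<Z_{o\to y}Z_{y\to o}$.

Now the purpose. We want to match two random samples at least total $N$-cost. Since
$$N(x-y)=r\,u(x,y)^{1/d}=r\,e^{(\log u(x,y))/d},\tag{1.4}$$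
the cost is, to first order in $1/d$, the affine function $r\big(1+\frac1d\log u\big)$ of $\log u$, and the messages solve the matching problem for the cost $\log u$ on trees. We shall use them twice: to build a feasible solution of the dual linear program (a lower bound) and to build a fractional matching (an upper bound). Two difficulties remain. A random configuration is not a tree, and at finite depth the messages $Z^j$, $Z^{j+1}$ are not equal.

## 2. The matching constant and the theorem

Let $d\ge3$, and let $X_1,X_2,\dots;Y_1,Y_2,\dots$ be independent and uniform in $[0,1]^d$. Put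
$$M_n^N=\inf_{\sigma}\sum_{i\le n}N(X_i-Y_{\sigma(i)}),$$
the infimum being over all permutations $\sigma$ of $\{1,\dots,n\}$. The question comes from "Matching Random Samples In Many Dimensions" (doi:10.1214/aoap/1177005578). Two facts are given.

(i) The almost sure $\liminf_n n^{-1+1/d}M^N_n$ is a constant depending only on $d$ and $N$; it is called $\alpha_d(N)$.

(ii) There is a universal constant $K_0$ such that, almost surely,
$$r_N\Big(1-\frac1{d+1}\Big)\le\liminf_n\frac{M_n^N}{n^{1-1/d}}\le\limsup_n\frac{M_n^N}{n^{1-1/d}}\le r_N\Big(1+K_0\frac{\log d}d\Big).$$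

For the Euclidean norm this gives $|r_N^{-1}\alpha_d(N)-1|=O(\log d/d)$. What is the exact order of this quantity as $d\to\infty$? Of the two facts we use only the meaning of $\alpha_d(N)$ as the almost sure $\liminf$. Let $\gamma=0.5772\ldots$ be Euler's constant.

**Theorem.** There are absolute constants $C,d_0$ such that for all $d\ge d_0$ and every norm $N$ on $\mathbb R^d$, almost surely
$$1+\frac{1-2\gamma}{d}-\frac{C\log d}{d^2}\le \liminf_n \frac{M_n^N}{r_Nn^{1-1/d}}\le \limsup_n \frac{M_n^N}{r_Nn^{1-1/d}}\le 1+\frac{1-2\gamma}{d}+\frac{C\log^2 d}{d^2}.$$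

**Corollary (Euclidean norm).** As $d\to\infty$, $r_N^{-1}\alpha_d(N)=1-\frac{2\gamma-1}d+O\big(\frac{\log^2d}{d^2}\big)$ with $2\gamma-1=0.1544\ldots>0$. Hence, for all large $d$,
$$\frac{0.15}d\le\big|r_N^{-1}\alpha_d(N)-1\big|\le\frac{0.16}d,\qquad \lim_{d\to\infty}d\,\big(r_N^{-1}\alpha_d(N)-1\big)=1-2\gamma .$$
The exact order is $g(d)=1/d$, with sharp constant $2\gamma-1$, and $\alpha_d(N)<r_N$ for large $d$.

The corollary follows from the theorem at once. For a general norm two textbook theorems enter (the sharp Young inequality and John's theorem); for the Euclidean norm we give elementary replacements, so a reader interested only in the corollary can skip the general versions.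

## 3. Unit density, concentration, and the nearest-neighbor bound

**Rescaling (to have density one).** Put $S=n^{1/d}$, $Q=[0,S]^d$, and let $\tilde M_n=n^{1/d}M_n^N$. This is the matching cost of $n+n$ independent uniform points of $Q$, and $n^{-1+1/d}M_n^N=\tilde M_n/n$. From now on $X_i,Y_i$ are the rescaled points.

**Concentration (to pass to expectations).** McDiarmid's inequality: if $f$ is a function of independent variables and changing the $i$-th one changes $f$ by at most $c_i$, then $P(|f-Ef|\ge t)\le2\exp(-2t^2/\sum c_i^2)$. Moving one of the $2n$ points in $[0,1]^d$ changes every sum in the definition of $M_n^N$, hence $M_n^N$, by at most $\Delta=\mathrm{diam}_N[0,1]^d$. Thus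
$$P\big(|M_n^N-EM_n^N|\ge\tau n^{1-1/d}\big)\le2\exp\big(-\tau^2n^{1-2/d}/\Delta^2\big),$$
which is summable in $n$ because $d\ge3$. By Borel–Cantelli $n^{-1+1/d}(M_n^N-EM_n^N)\to0$ almost surely. So it suffices to bound the $\liminf$ and $\limsup$ of $E\tilde M_n/n$.

**The first attempt.** Every $X_i$ pays at least its distance to the nearest $Y$. Let $u_{(1)}$ be the least $u(X_1,Y_j)$. By (1.4) and $e^t\ge1+t$,
$$\frac{E\tilde M_n}{rn}\ge E\,u_{(1)}^{1/d}\ge1+\frac1dE\log u_{(1)} .$$
Given $X_1$, each $Y_j$ has $u(X_1,Y_j)\le s$ with probability at most $s/n$, so $P(u_{(1)}>s)\ge(1-s/n)^n$ for $s\le n$. This means that $u_{(1)}$ dominates $nT$, where $T$ is the minimum of $n$ independent uniform variables on $[0,1]$. Since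
$$E(-\log T)=\int_0^1\frac{1-(1-t)^n}{t}\,dt=\int_0^1\frac{1-s^n}{1-s}\,ds=1+\tfrac12+\dots+\tfrac1n,$$
we get $E\log u_{(1)}\ge\log n-\sum_{i\le n}\frac1i\to-\gamma$, so $\liminf_nE\tilde M_n/(rn)\ge1-\gamma/d$.

The bound stops here. It is compatible with $\alpha_d(N)=r_N$, so it does not decide the order. It uses potentials on the $X$ side only, and it ignores that several $X$'s may want the same $Y$. To charge for such conflicts one needs potentials on both sides, and the messages supply them. For an upper bound, nearest neighbors say nothing at all.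

## 4. Parameters, and the recursion on the Poisson tree

Throughout, $d$ is large; "large" and $C$ are absolute, and $C$ may change from line to line. Fix
$$h=4\log d,\quad\Lambda=h^2,\quad k=\lfloor d/\log d\rfloor,\quad K=k+2,\quad V=d^{20},\quad p=\frac3k,$$
$$\rho=r\Lambda^{1/d},\qquad R=r(\Lambda+V)^{1/d},\qquad R'=dr.$$
We use, for $d$ large: $\Lambda\ge2$; $V\ge\Lambda$; $\Lambda^{1/d}\le2$; $r\le\rho\le R\le2r$; $R/r\le(2d^{20})^{1/d}\le1+22\frac{\log d}d$; $(K+2)R\le R'$; $k\ge3$ and $3\frac{\log d}d\le p\le1$; and
$$\Lambda^{2K}=e^{o(d)},\tag{4.1}$$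
since $K\log\Lambda=O(d\log\log d/\log d)$.

**Choice of $m$.** Let $m\in(0,1)$ be the positive root of
$$m^2=1-e^{-mh}.\tag{4.2}$$
The function $t\mapsto t^2+e^{-th}-1$ is convex, vanishes at $0$ with derivative $-h$, is negative at $\frac12$ (its value there is $-\frac34+d^{-2}$) and positive at $1$. So the positive root is unique and $\frac12<m<1$. Hence $e^{-mh}\le e^{-h/2}=d^{-2}$, $\ m^2\ge1-d^{-2}$, and $mh\ge1$.

**Definition 2 (Poisson tree).** In the random tree $\mathbb T$, the weights $u$ of the edges from each vertex to its children form an independent Poisson process of rate $1$ on $[0,\Lambda]$. For a vertex $v$ with children $v_i$ and weights $u_i$ put $Z^0(v)=m$ and $Z^{j+1}(v)=\min(h,\min_iu_i/Z^j(v_i))$. Computing $Z^j(v)$ requires $j$ generations below $v$. We write $Z^j$ for the value at the root $o$, and $E_{\mathbb T}$ for expectation on $\mathbb T$. For a child $y$ of $o$ put $Z^j_{y\to o}=Z^j(y)$, $Z^0_{o\to y}=m$ and $Z^{j+1}_{o\to y}=\min(h,\min_{y'\ne y}u(o,y')/Z^j(y'))$, over children $y'\ne y$ of $o$.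

Why unit rate? Around a point of a unit-intensity Poisson process of the opposite type, the volumes $u$ form a unit-rate Poisson process. As a small computation with the tree, take $\Lambda=\infty$ for a moment and count the children $v_i$ of $o$ for which $o$ is closer than every child of $v_i$. The least weight below $v_i$ is an independent Exp(1) variable $e_i$, and we count the $i$ with $u_i<e_i$. By thinning they form a Poisson process of intensity $e^{-s}ds$, with total mass $1$, so with probability $e^{-1}$ the root is nobody's nearest neighbor. These are the conflicts that the first attempt ignored.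

**The law of two messages jointly.** The pairs $(Z^i(v),Z^j(v))$ at the children $v$ of the root are i.i.d. marks of the Poisson process of weights, with the law of $(Z^i,Z^j)$. Let $0\le s,s'<h$. Then $Z^{i+1}>s$ and $Z^{j+1}>s'$ hold exactly when no child has $u\le\max(sZ^i(v),s'Z^j(v))$. This maximum is at most $\Lambda$, so the number of such children is Poisson with mean $E\max(sZ^i,s'Z^j)$, and
$$P(Z^{i+1}>s,\ Z^{j+1}>s')=\exp\big(-E\max(sZ^i,s'Z^j)\big).\tag{4.3}$$

**Lemma 1.** (a) $EZ^j=m$ for all $j\ge0$; for $j\ge1$, $Z^j$ has the law of $\min(h,\Gamma_1/m)$, with $\Gamma_1$ an Exp(1) variable. (b) For $j\ge0$ and $l\ge1$,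
$$E\max(Z^j,Z^{j+l})\le m\Big(1+\frac1{j+1}\Big),\qquad E\min(Z^j,Z^{j+l})\ge m\Big(1-\frac1{j+1}\Big).$$

*Proof.* (a) If $EZ^j=m$, then (4.3) with $s'=0$ gives $P(Z^{j+1}>s)=e^{-ms}$ for $s<h$. This is the stated law, and $EZ^{j+1}=\int_0^he^{-ms}ds=(1-e^{-mh})/m=m$ by (4.2).

(b) Let $A_j=E\max(Z^j,Z^{j+l})$. Then $m\le A_j\le EZ^j+EZ^{j+l}=2m$. By (4.3) with $s=s'$,
$$E\min(Z^{j+1},Z^{j+1+l})=\int_0^he^{-sA_j}ds=\frac{1-e^{-hA_j}}{A_j}\ge\frac{1-e^{-hm}}{A_j}=\frac{m^2}{A_j}.$$
Since $\max+\min$ is the sum, $A_{j+1}\le2m-m^2/A_j$. Write $A_j=m(1+\epsilon_j)$. Then $\epsilon_0\le1$ and $\epsilon_{j+1}\le1-\frac1{1+\epsilon_j}=\frac{\epsilon_j}{1+\epsilon_j}$. As $t\mapsto t/(1+t)$ is increasing and sends $\frac1{j+1}$ to $\frac1{j+2}$, we get $\epsilon_j\le\frac1{j+1}$. Finally $E\min=2m-A_j$. $\square$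

The starting value matters: in the untruncated tree ($h=\Lambda=\infty$), starting from a constant $z_0$ gives $EZ^1=\int_0^\infty e^{-sz_0}ds=1/z_0$ and $EZ^2=z_0$, an oscillation unless $z_0=1$. Equation (4.2) is what replaces $z_0=1$ when there is truncation.

**The number $1-2\gamma$, twice.** In the untruncated tree with $z_0=1$ all $Z^j$, $j\ge1$, are Exp(1). We recall $E\log\Gamma_1=\int_0^\infty e^{-t}\log t\,dt=-\gamma$ and, for $\Gamma_2$ with density $te^{-t}$, by parts, $E\log\Gamma_2=\int_0^\infty(1+\log t)e^{-t}dt=1-\gamma$. Suppose the messages did not depend on the depth. The dual potentials we shall use are the second point and the first point of unit-rate Poisson processes, and the sum of their mean logarithms is $(1-\gamma)-\gamma=1-2\gamma$. On the other side, edges of weight $u<ab$ are matched, with $a,b$ independent Exp(1), and the mean of $\log u$ over matched edges is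
$$E\int_0^{ab}\log s\,ds=E[ab\log(ab)-ab]=2E[a\log a]\,E[b]-1=2(1-\gamma)-1=1-2\gamma .$$
The two bounds agree. The rest of the proof makes this legitimate. Lemma 1(b) says that the depth dependence costs $1/k$. We may take $k$ as large as $d/\log d$, because in dimension $d$ neighborhoods of that depth are trees up to exponentially small probability. This is the next point.

## 5. Neighborhoods of depth $d/\log d$ are trees

**Lemma 2.** Let $W=V_1+\dots+V_\ell$, $\ell\ge2$, where the $V_i$ are independent, each uniform on $B=\{N\le\rho\}$ (volume $\Lambda$) or on the shell $\{\rho<N\le R\}$ (volume $V\ge\Lambda$). Then $P(N(W)\le\rho)\le3(63/64)^{d/2}$.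

As an example, for the sup norm and $\ell=2$, both steps uniform on $B$, the coordinates are independent, and each satisfies $|U+U'|\le1$ with $U,U'$ uniform on $[-1,1]$. The density of $U+U'$ is triangular on $[-2,2]$ with value $\frac14$ at $\pm1$, so each tail beyond $\pm 1$ has mass $\frac18$ and the probability in question is $(3/4)^d$.

*Proof for the Euclidean norm.* Let $W'=V_1+\dots+V_{\ell-1}$. Its density is at most $1/\Lambda$, so $P(|W'|\le\rho/2)\le2^{-d}$. Suppose $|W'|=s>\rho/2$. If $|z-c_1|\le a$ and $|z-c_2|\le a$ with $|c_1-c_2|=s$ and midpoint $c$, the parallelogram identity $|z-c_1|^2+|z-c_2|^2=2|z-c|^2+s^2/2$ gives $|z-c|^2\le a^2-s^2/4$. So two balls of radius $a$ with centers at distance $s$ meet inside a ball of radius $\sqrt{(a^2-s^2/4)_+}$.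

If $V_\ell$ is uniform on $B$, take $a=\rho$: the conditional probability of $|W'+V_\ell|\le\rho$ is at most $(1-\frac{s^2}{4\rho^2})_+^{d/2}\le(1-\frac1{16})^{d/2}$. If $V_\ell$ is uniform on the shell, enlarge $\{|W'+z|\le\rho\}$ to $\{|W'+z|\le R\}$ and take $a=R$: the conditional probability is at most $\frac{\Lambda+V}V(1-\frac{s^2}{4R^2})_+^{d/2}\le2(63/64)^{d/2}$, because $R\le2r\le2\rho$ gives $s\ge R/4$. In both cases the sum with $2^{-d}$ is at most $3(63/64)^{d/2}$. $\square$

*Proof for a general norm.* The sharp Young inequality (Beckner; Brascamp–Lieb): for $p_i\ge1$ with $\frac1{p_1}+\frac1{p_2}+\frac1{p_3}=2$ and nonnegative $f,g,\chi$ on $\mathbb R^d$,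
$$\iint f(v)g(v')\chi(v+v')\,dv\,dv'\le(A_{p_1}A_{p_2}A_{p_3})^d\|f\|_{p_1}\|g\|_{p_2}\|\chi\|_{p_3},\qquad A_p=\Big(\frac{p^{1/p}}{p'^{1/p'}}\Big)^{1/2},$$
where $\frac1p+\frac1{p'}=1$. Take $p_i=\frac32$, $p_i'=3$: $A_{3/2}^3=\big((3/2)^2/3\big)^{1/2}=\sqrt3/2$. Condition on $V_3,\dots,V_\ell$, with sum $a$. A uniform density on a set of volume $\lambda\ge\Lambda$ has $L^{3/2}$-norm $(\lambda\cdot\lambda^{-3/2})^{2/3}=\lambda^{-1/3}\le\Lambda^{-1/3}$, and the indicator $1_B(a+\cdot)$ has norm $\Lambda^{2/3}$. So the conditional probability of $N(a+V_1+V_2)\le\rho$ is at most $(\sqrt3/2)^d\Lambda^{-1/3}\Lambda^{-1/3}\Lambda^{2/3}=(3/4)^{d/2}\le3(63/64)^{d/2}$. $\square$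

**Definition 3 (configurations and forests).** Let $\mathcal X,\mathcal Y$ be independent Poisson processes of intensity $1$ on $\mathbb R^d$. Add *roots* in one of two ways:

- (α) one root, at $0$;
- (β) roots $0$ and $w$, or $0,w,w'$, where $w,w'$ have type opposite to $0$ and are independent and uniform in the shell $\{\Lambda<u(0,\cdot)\le\Lambda+V\}=\{\rho<N\le R\}$; here $0$ is called *inert*.

From each non-inert root start an independent branching random walk up to depth $K$: each vertex of depth $<K$ has children of the opposite type, forming a unit-rate Poisson process in the $N$-ball of radius $\rho$ around it. Let $F$ be the resulting forest, including the inert root if there is one. A pair of vertices of $F$ is *bad* if the two have opposite types, are not parent and child, and are at $N$-distance $\le\rho$.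

The volumes $u$ from a vertex to its children form a unit-rate Poisson process on $[0,\Lambda]$, so as weighted trees the trees of $F$ are independent copies of $\mathbb T$ cut at depth $K$. In (α) the root has either type, as needed, and $E^0$ denotes expectation in (α).

**Lemma 3.** There is a coupling of $F$ with the configuration such that, if $F$ has no bad pair, then all vertices of $F$ are points of the configuration, and for every vertex of depth $<K$ in the tree of a non-inert root, its neighbors in $G$ are exactly its parent (if any) and its children in $F$. Moreover $P(\text{there is a bad pair})\le\beta:=e^{-d/200}$ for large $d$.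

*Proof.* **Step 1: the coupling.** Process the vertices of depth $<K$ of all trees together in breadth-first order. To process $v$, let $B(v,\rho)$ be the $N$-ball around $v$ and let $U$ be the union of the balls $B(v',\rho)$ over previously processed $v'$ of the same type as $v$. Reveal the Poisson points of type opposite to $v$ in $B(v,\rho)\setminus U$. So far points of that type have been revealed only inside $U$, and $U$ is determined by the past. Hence, conditionally on the past, the process of that type outside $U$ is still Poisson. Add an independent unit-rate Poisson process of "ghosts" on $B(v,\rho)\cap U$. The union is a unit Poisson process on $B(v,\rho)$, independent of the past; it is taken as the set of children of $v$, and ghosts are later processed like other vertices. So $F$ has the required law. The forest is a.s. finite, so the procedure ends.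

**Step 2: without bad pairs there are no ghosts.** A ghost child $w$ of $v$ lies in $B(v',\rho)$ for an earlier processed $v'\ne v$ of the same type as $v$. Then $v'$ is not the parent of $w$, which is $v$, and it is not a child of $w$, because it existed before $w$. So $(v',w)$ is bad. Hence without bad pairs all vertices are points of the configuration; they are distinct, because a revealed point lies outside all regions where its type had been revealed.

**Step 3: neighbors.** Assume there is no bad pair. Let $v$ be processed and let $z$ be a $G$-neighbor of $v$. If $z$ is a Poisson point outside $U$, it is a child of $v$. If $z$ is a Poisson point in $U$, it was revealed earlier as a child of some vertex other than $v$. If $z$ is a root, it is nobody's child. In the last two cases $z$ is a vertex of $F$ which is not a child of $v$, so either $z$ is the parent of $v$ or $(v,z)$ is bad; the latter is excluded. Conversely, parents and children are at distance $\le\rho$, of opposite types, and are points of the configuration, so they are $G$-neighbors.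

**Step 4: each pair is bad with small probability.** Given the combinatorial structure of $F$, the displacement between two vertices is, up to signs, the sum of independent steps along the path joining them: uniform on $B$ for tree edges, uniform on the shell for the links $0$–$w$ and $0$–$w'$. All these laws are symmetric, so signs do not matter. A pair that can be bad involves at least two steps. Inside one tree, opposite types force an odd distance, and it is $\ge3$ as the pair is not parent–child. Between $0$ and a vertex $z$ of opposite type in the tree of $w$ (so $z$ has the type of $w$): for $z=w$ the distance exceeds $\rho$ by definition of the shell, and otherwise $z$ has depth $\ge2$. The same holds for $w'$. Between the two trees there are two shell steps. By Lemma 2 each pair is bad with conditional probability at most $3(63/64)^{d/2}$.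

**Step 5: the number of pairs.** Let $S_K$ be the total number of vertices of one tree. The numbers of children are Poisson with mean $\Lambda$, so $ES_K=\sum_{i\le K}\Lambda^i\le2\Lambda^K$, and by the variance formula for compound Poisson sums $ES_K^2=(ES_K)^2+\Lambda ES_{K-1}^2$. By induction $ES_K^2\le8\Lambda^{2K}$: it holds for $K=0$, and $4\Lambda^{2K}+8\Lambda^{2K-1}\le8\Lambda^{2K}$ as $\Lambda\ge2$. In all cases $|F|\le1+S+S'$ with $S,S'$ distributed as $S_K$, so $E|F|^2\le3(1+16\Lambda^{2K})\le51\Lambda^{2K}$. There are at most $|F|^2/2$ pairs, so by (4.1)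
$$P(\text{bad pair})\le26\Lambda^{2K}\cdot3(63/64)^{d/2}=e^{o(d)}e^{-0.0078\ldots d}\le e^{-d/200}.\qquad\square$$

**What the lemma gives for messages.** Suppose there is no bad pair. Let $v$ be a vertex of depth $i\ge1$ with parent $v^-$, and let $i+j\le K$. Then $Z^j_{v\to v^-}$, computed in the configuration, equals the tree value $Z^j(v)$. We use induction on $j$. For $j=0$ both are $m$. For $j\ge1$ we have $i<K$, so the $G$-neighbors of $v$ other than $v^-$ are exactly its children, of depth $i+1$, and $(i+1)+(j-1)\le K$. In particular, at a non-inert root $o$ with child $y$, the message $Z^j_{y\to o}$ agrees with the tree for $j\le k+1=K-1$. Since the $G$-neighbors of $o$ are exactly its children, $Z^j_{o\to y}$ agrees for $j\le K$.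

So every quantity at $o$ which is a function of the edge weights $u(o,y)\le\Lambda$ and of the messages $Z^j_{y\to o},Z^j_{o\to y}$ with $j\le k+1$ equals, when there is no bad pair, its value on a copy of $\mathbb T$. For two non-inert roots these copies are independent.

**Lemma 4 (from $n$ points to Poisson).** Fix $d,N$. Let $f(z)$ be a translation-invariant function of a point $z$ in a configuration that depends only on the points within $N$-distance $R'$ of $z$. If $f$ is bounded, then $Ef(X_1)\to E^0f(0)$ as $n\to\infty$, where $0$ has type $X$. The same holds if $\sup_nEf(X_1)^2<\infty$ and $E^0f(0)^2<\infty$. The analogous statements hold for $Y_1$.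

*Proof.* With probability tending to $1$, $X_1$ is at $N$-distance $>R'$ from $Q^c$. Given such an $X_1$, let $b$ be the volume of its $R'$-ball. The numbers of other $X$'s and of $Y$'s in the ball are independent, Bin$(n-1,b/n)$ and Bin$(n,b/n)$, and given the numbers the positions are i.i.d. uniform. Binomials with these parameters converge to Poisson($b$) in total variation, so the configuration in the ball converges in total variation to the Poisson one. This is the bounded case. In the $L^2$ case let $f^L=\max(-L,\min(f,L))$. Then $|f-f^L|\le|f|1\{|f|>L\}\le f^2/L$, so replacing $f$ by $f^L$ changes both expectations by $O(1/L)$ uniformly in $n$; let $n\to\infty$, then $L\to\infty$. $\square$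

## 6. A dual pair from the depths $k-1$, $k$, $k+1$

If $a(x)b(y)\le u(x,y)$ for all $x,y$, then (1.4) and $e^t\ge1+t$ give $N(x-y)\ge r+\frac rd(\log a(x)+\log b(y))$, and hence a lower bound for every permutation. On a tree the natural potentials are: for $x$, the second smallest of $u(x,y)/Z_{y\to x}$ (what $x$ would have to accept if its favorite were taken away), and for $y$, the smallest of $u(x,y)/Z_{x\to y}$.

Try this with one depth $k$ in both places, each potential capped by $h$. Suppose $y$ is the favorite of $x$. Then the potential of $x$ is the minimum over all other points, which is exactly $Z^{k+1}_{x\to y}$, while the potential of $y$ is only known to be at most $u(x,y)/Z^k_{x\to y}$. The product is bounded by $u\cdot Z^{k+1}_{x\to y}/Z^k_{x\to y}$, and nothing forces this ratio to be $\le1$. If $y$ is not the favorite, the argument wants depth $k-1$ at $y$ instead. The way out is to use both depths $k-1$ and $k+1$ at $y$ and take the maximum; by Lemma 1(b) this costs only a factor $1+\frac1k$ in the rate.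

**Definition 4.** For a finite configuration with $n\ge2$ points of each type, or a Poisson one, let
$$\hat A(x)=\min\Big(h,\ \text{second smallest over }y\text{ of }\frac{u(x,y)}{Z^k_{y\to x}}\Big),\qquad\hat B(y)=\min\Big(h,\ \min_x\frac{u(x,y)}{\max(Z^{k-1}_{x\to y},Z^{k+1}_{x\to y})}\Big).$$

**Step 1: feasibility, $\hat A(x)\hat B(y)\le u(x,y)$ for all $x,y$ of a finite configuration.** Let $y^*$ minimize $u(x,\cdot)/Z^k_{\cdot\to x}$.

If $y=y^*$, the second smallest value is the minimum over $y'\ne y$, so $\hat A(x)=Z^{k+1}_{x\to y}$ by (1.2). Moreover $\hat B(y)\le u(x,y)/Z^{k+1}_{x\to y}$, and the product is at most $u(x,y)$.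

If $y\ne y^*$, then $\hat A(x)\le u(x,y)/Z^k_{y\to x}$. Dropping $x$ from the minimum and replacing the maximum by $Z^{k-1}$ only increases the value, so
$$\hat B(y)\le\min\Big(h,\min_{x'\ne x}\frac{u(x',y)}{Z^{k-1}_{x'\to y}}\Big)=Z^k_{y\to x},$$
and again the product is at most $u(x,y)$.

**Step 2: the resulting bound.** For every $\sigma$ we have $\sum_iN(X_i-Y_{\sigma(i)})\ge rn+\frac rd\big(\sum_i\log\hat A(X_i)+\sum_j\log\hat B(Y_j)\big)$, so
$$\frac{E\tilde M_n}{rn}\ge1+\frac1d\big(E\log\hat A(X_1)+E\log\hat B(Y_1)\big).\tag{6.1}$$

**Step 3: passing to the tree.** Let $u_{(1)}$ be the smallest $u$ from the given point to the opposite type. Since messages are $\le h$, both $\hat A,\hat B$ lie between $\min(h,u_{(1)}/h)$ and $h$. So $|\log\hat A|$ and $|\log\hat B|$ are at most $\log h+(\log u_{(1)})^-$. We have $P(u_{(1)}\le s)\le s$ in the $n$-point model (union bound), in the Poisson model and on the tree ($1-e^{-s}\le s$). Hence $E[((\log u_{(1)})^-)^2]\le\int_0^1\log^2s\,ds=2$, and the $L^2$-norms of $\log\hat A,\log\hat B$ are at most $\log h+\sqrt2\le\log h+2$ in all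 three models. By (1.3), $\hat A$ depends on points within $(k+1)\rho$ and $\hat B$ on points within $(k+2)\rho=K\rho\le R'$. So Lemma 4 applies to both. On the event without bad pairs, $\hat A(0)$ and $\hat B(0)$ equal their tree values (terms with $u>\Lambda$ exceed $h$, and only messages of depth $\le k+1$ occur). By Cauchy–Schwarz on the bad event, replacing configuration by tree costs at most $2(\log h+2)\sqrt\beta$ for each function. Hence
$$\liminf_n\frac{E\tilde M_n}{rn}\ge1+\frac1d\Big(E_{\mathbb T}\log\hat A+E_{\mathbb T}\log\hat B-4(\log h+2)\sqrt\beta\Big).\tag{6.2}$$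

**Step 4: evaluation on the tree.** The points $u_i/Z^k(v_i)$ in $[0,h]$, over children $v_i$ of the root, form a Poisson process: for $s\le h$ the mean number of points in $[0,s]$ is $E[sZ^k]=ms$, because $sZ^k\le\Lambda$. So $\hat A$ has the law of $\min(h,\Gamma_2/m)$. In the same way $\hat B$ has the law of $\min(h,\Gamma_1/A')$, where $A'=E\max(Z^{k-1},Z^{k+1})\in[m,m(1+\frac1k)]$ by Lemma 1(b) with $j=k-1$, $l=2$. Using $E(\log(\Gamma/c))^+=\int_c^\infty P(\Gamma>s)\frac{ds}s$, $\ P(\Gamma_2>s)=(1+s)e^{-s}$, $\ m<1$ and $mh\ge1$,
$$E_{\mathbb T}\log\hat A=1-\gamma-\log m-\int_{mh}^\infty\frac{(1+s)e^{-s}}s\,ds\ge1-\gamma-2e^{-mh},$$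
$$E_{\mathbb T}\log\hat B=-\gamma-\log A'-\int_{A'h}^\infty\frac{e^{-s}}s\,ds\ge-\gamma-\frac1k-e^{-mh}.$$

**Step 5: conclusion.** Since $e^{-mh}\le d^{-2}$ and $k=\lfloor d/\log d\rfloor$,
$$\liminf_n\frac{E\tilde M_n}{rn}\ge1+\frac{1-2\gamma}d-\frac1d\Big(\frac1k+\frac3{d^2}+4(\log h+2)\sqrt\beta\Big)\ge1+\frac{1-2\gamma}d-\frac{C\log d}{d^2}.$$
With the concentration statement of Section 3 this is the lower half of the Theorem.

## 7. A partial matching from the depths $k$ and $k+1$

For the upper bound we use Birkhoff's theorem: a doubly stochastic matrix is a convex combination of permutation matrices. Hence $\tilde M_n\le\sum_{x,y}w(x,y)N(x-y)$ for every doubly stochastic $w$ on the sample. All constructions below are symmetric under exchange of the two types and make sense for finite sets of possibly unequal sizes.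

We also use the Mecke formula: for a Poisson process $\eta$ with intensity measure $\mu$,
$$E\sum_{z\in\eta}f(z,\eta)=\int Ef(z,\eta\cup\{z\})\,\mu(dz)\qquad(f\ge0),$$
with the analogous formula for ordered pairs of distinct points, and for i.i.d. marks (the added point receives an independent mark). For instance, for unit intensity, the mean number of points in a set $A$ with no other point within a ball of volume $b$ around them is $|A|e^{-b}$.

The tree criterion was $u<Z_{x\to y}Z_{y\to x}$. At finite depth the two messages must have consecutive depths for the proof of "at most one edge" to work. With $u<Z^k_{y\to x}Z^{k+1}_{x\to y}$ alone, one gets at most one edge at each $x$, but at $y$ the depths stand in the wrong order. So we require both orders.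

**Definition 5.** $\mathcal M$ is the set of pairs $(x,y)$ with
$$u(x,y)<Z^k_{y\to x}Z^{k+1}_{x\to y}\qquad\text{and}\qquad u(x,y)<Z^k_{x\to y}Z^{k+1}_{y\to x}.$$

**Step 1: $\mathcal M$ is a partial matching.** If $(x,y_1),(x,y_2)\in\mathcal M$ with $y_1\ne y_2$, then
$$\frac{u(x,y_1)}{Z^k_{y_1\to x}}<Z^{k+1}_{x\to y_1}\le\frac{u(x,y_2)}{Z^k_{y_2\to x}},$$
the last step because $y_2\ne y_1$ takes part in the minimum (1.2). Exchanging $y_1,y_2$ gives the opposite strict inequality, a contradiction. At a vertex $y$ use the second condition in the same way. Edges of $\mathcal M$ have $u<h^2=\Lambda$. The same argument shows that on the tree the root is in at most one $\mathcal M$-edge.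

**Step 2: the weights of matched edges on the tree.** Apply the Mecke formula to the children of the root of $\mathbb T$. When a child $y$ with weight $s$ is added, with its own independent subtree, the messages $Z^\cdot_{o\to y}$, which ignore $y$, and $Z^\cdot_{y\to o}$ are the root values of two independent copies of $\mathbb T$. So for measurable $f$ with $\int_0^\Lambda|f|<\infty$,
$$E_{\mathbb T}\sum_{y:(o,y)\in\mathcal M}f(u(o,y))=E\int_0^Wf(s)\,ds,\qquad W=\min(ab',a'b),\tag{7.1}$$
with $(a,a')$ and $(b,b')$ independent copies of $(Z^k,Z^{k+1})$.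

**Step 3: almost all vertices are matched.** Put $W_0=ab'\ge W$; by independence and Lemma 1(a), $EW_0=m^2\le1$. By Lemma 1(b) with $j=k$, $l=1$,
$$EW\ge E[\min(a,a')\min(b,b')]\ge m^2\Big(1-\frac1{k+1}\Big)^2\ge1-\frac2{k+1}-\frac1{d^2}\ge1-\frac3k=1-p,\tag{7.2}$$
where $m^2\ge1-d^{-2}$ was used.

**Step 4: an exactly known deficit.** Define $q$ by $(1-q)EW=1-p$. As $1-p\le EW\le1$, we have $0\le q\le p$. We give weight $1-q$ to each edge of $\mathcal M$ and call
$$\phi(v)=1-(1-q)1\{v\text{ is covered by }\mathcal M\}\in[0,1]$$
the mass still missing at $v$. By (7.1) with $f=1$ and Step 1, $P_{\mathbb T}(o\text{ is covered})=EW$, so $E_{\mathbb T}\phi=1-(1-q)EW=p$. Since $\phi\in[0,1]$ agrees with the tree value off the bad event,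
$$|E^0\phi(0)-p|\le\beta.\tag{7.3}$$
By (1.3), $\phi(v)$ depends only on points within $(k+2)\rho=K\rho$ of $v$.

The missing mass $p\approx3\log d/d$ is larger than $1/d$. If we matched it at distance $2r$, say, the excess would be of order $pr$ and would swamp the term $\frac{1-2\gamma}dr$. It has to be matched at distance $r(1+O(\log d/d))$, so that its excess is $O(p\log d/d)=O(\log^2d/d^2)$. A shell whose volume is a power of $d$ does this: $V^{1/d}=1+O(\log d/d)$, while a volume $d^{20}$ is large enough for the law of large numbers to act.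

## 8. Spreading the missing mass over a shell of volume $d^{20}$

For a vertex $v$ let $D_v=\sum\phi(w)$ over $w$ of opposite type with $\Lambda<u(v,w)\le\Lambda+V$, and put
$$w'(x,y)=\frac{\phi(x)\phi(y)}{\max(D_x,D_y,pV)}1\{\Lambda<u(x,y)\le\Lambda+V\},\qquad w_1=(1-q)1_{\mathcal M}+w'.\tag{8.1}$$

**Step 1: row and column sums are at most 1.** We have $\sum_yw'(x,y)\le\phi(x)D_x/\max(D_x,pV)\le\phi(x)$, and the $\mathcal M$-part has row sum $1-\phi(x)$; the same holds for columns. Let $\psi(v)\in[0,1]$ be one minus the row (or column) sum of $w_1$ at $v$. Thus $\psi(x)=\phi(x)-\sum_yw'(x,y)$. To compute it one needs $\phi$ at points within $2R$, so $\psi(v)$ depends only on points within $2R+K\rho\le(K+2)R\le R'$ of $v$.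

**Step 2: $D_0$ is concentrated.** Put $\delta_v=D_v/(pV)-1\ge-1$. By the Mecke formula for points and for pairs,
$$E^0D_0=V\,E\phi(w),\qquad E^0D_0^2=V\,E\phi(w)^2+V^2E\phi(w)\phi(w'),$$
with the expectations on the right in the configurations (β) with one, respectively two, shell roots (here $w'$ is the second shell root, as in Definition 3). When there is no bad pair, $\phi(w),\phi(w')$ are the values on independent copies of $\mathbb T$. By Lemma 3, and since $\phi^2\le\phi$,
$$|E^0D_0-pV|\le\beta V,\qquad E^0D_0^2\le V(p+\beta)+V^2(p^2+\beta).$$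
Expanding the square,
$$E^0\delta_0^2=\frac{E^0D_0^2}{p^2V^2}-\frac{2E^0D_0}{pV}+1\le\frac1{pV}+\frac\beta{p^2V}+\frac\beta{p^2}+\frac{2\beta}p\le\frac1{pV}+\frac{4\beta}{p^2}\le d^{-19}\tag{8.2}$$
for large $d$, because $p\ge3\log d/d$. Hence $E^0|\delta_0|\le d^{-9.5}$.

**Step 3: little mass remains.** We have $\max(D_x,D_y,pV)=pV(1+\max(\delta_x^+,\delta_y^+))$ and $\frac1{1+t}\ge1-t$, so $1/\max(D_x,D_y,pV)\ge\frac1{pV}(1-\delta_x^+-\delta_y^+)$. For a root $0$ of type $X$, since the sum of $\phi(y)$ over the shell of $0$ is $D_0=pV(1+\delta_0)$,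
$$\sum_yw'(0,y)\ge\phi(0)(1+\delta_0)-\phi(0)(1+\delta_0)\delta_0^+-\frac1{pV}\sum_y\phi(0)\phi(y)\delta_y^+,$$
the last sum over $y$ in the shell of $0$. By Mecke, the expectation of this last sum is an integral over $y$ in the shell, with both $0$ and $y$ added to the Poisson configuration. Translate by $-y$: now $y$ has become $0$, of type $Y$, and the old root sits at $-y$, which runs through the same shell by symmetry. Applying Mecke in the other direction, the expectation of the last term (with its factor $\frac1{pV}$) is
$$\frac1{pV}E^0[\phi(0)D_0\delta_0^+]=E^0[\phi(0)(1+\delta_0)\delta_0^+]\le E^0[(1+\delta_0)\delta_0^+]$$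
for a root of type $Y$; the last expectation does not depend on the type of the root. Therefore
$$E^0\psi(0)\le E^0|\delta_0|+2E^0[(1+\delta_0)\delta_0^+]\le3E^0|\delta_0|+2E^0\delta_0^2\le d^{-9}.\tag{8.3}$$

## 9. The cost of the two stages

Let $c(x)=\sum_yw_1(x,y)N(x-y)$. Row sums are $\le1$ and distances are $\le R$, so $c\le R$, and $c$ depends on points within $R'$, like $\psi$.

**Step 1: reduction to an integral.** The $\mathcal M$-part of $c(0)/r$ is $(1-q)\sum_{y:(0,y)\in\mathcal M}u(0,y)^{1/d}\le\Lambda^{1/d}\le2$, so replacing configuration by tree costs at most $2\beta$, and (7.1) applies. The $w'$-part of $c(0)$ has expectation at most $R\,E^0\phi(0)\le R(p+\beta)$. So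
$$\frac{E^0c(0)}r\le(1-q)E\int_0^Ws^{1/d}ds+2\beta+(p+\beta)\Big(1+\frac{22\log d}d\Big).\tag{9.1}$$
For $0<s\le\Lambda$ we have $\frac{\log s}d\le1$, and $e^t\le1+t+t^2$ for $t\le1$, so $s^{1/d}\le1+\frac{\log s}d+\frac{\log^2s}{d^2}$. We treat the three terms.

**Step 2: the constant term.** $(1-q)EW=1-p$, by the choice of $q$.

**Step 3: the quadratic term is bounded.** The variables $a$ and $b'$ are independent with the law of $Z=\min(h,\Gamma_1/m)$, so $EW_0^2=(EZ^2)^2\le(2/m^2)^2\le64$. With $\log^2x\le x$ for $x\ge1$ (the maximum of $\log^2x/x$ on $[1,\infty)$ is $4/e^2<1$),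
$$E\int_0^W\log^2s\,ds\le\int_0^1\log^2s\,ds+E[W_0\log^2W_0;W_0>1]\le2+EW_0^2\le66.$$

**Step 4: the linear term, with $W$ replaced by $W_0$.** We have $-\int_W^{W_0}\log s\,ds\le\int_W^{W_0}(\log s)^-ds\le g(W_0-W)$ with $g(t)=\int_0^{t\wedge1}|\log s|\,ds$, because $(\log s)^-$ is nonincreasing. The function $g$ is concave and nondecreasing, and $g(t)=t(1+\log\frac1t)$ for $t\le1$. By (7.2), $E(W_0-W)\le1-(1-\frac3k)=\frac3k$, so by Jensen
$$E\,g(W_0-W)\le\frac3k\Big(1+\log\frac k3\Big)\le\frac{3\log k}k,$$
as $\log3>1$. Hence $E\int_0^W\log s\,ds\le E\int_0^{W_0}\log s\,ds+\frac{3\log k}k$.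

**Step 5: the main integral.** As $W_0=ab'$ with $a,b'$ independent, both distributed as $Z$ with mean $m$,
$$E\int_0^{W_0}\log s\,ds=E[W_0\log W_0-W_0]=2m\,E[Z\log Z]-m^2.$$
Since $z\log z=\int_0^z(1+\log s)ds$, $\ P(Z>s)=e^{-ms}$ for $s<h$, and $1+\log s\ge0$ for $s\ge h\ge1$,
$$E[Z\log Z]=\int_0^h(1+\log s)e^{-ms}ds\le\int_0^\infty(1+\log s)e^{-ms}ds=\frac{1-\gamma-\log m}m.$$
So
$$E\int_0^{W_0}\log s\,ds\le2-2\gamma-\log m^2-m^2=1-2\gamma+(1-m^2)-\log m^2\le1-2\gamma+\frac3{d^2},$$
because $1-m^2=e^{-mh}\le d^{-2}$ and then $-\log m^2\le2d^{-2}$ for large $d$.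

**Step 6: assembling.** By Steps 4 and 5, $E\int_0^W\log s\,ds\le1-2\gamma+\eta$ with $\eta=\frac3{d^2}+\frac{3\log k}k\ge0$. Multiply by $1-q\ge0$. Since $-q(1-2\gamma+\eta)\le q(2\gamma-1)\le q\le p$,
$$(1-q)E\int_0^W\log s\,ds\le1-2\gamma+\eta+p.$$
Insert this and Steps 2, 3 in (9.1). The terms $-p$ from Step 2 and $+p$ from the second stage cancel, and
$$\frac{E^0c(0)}r\le1+\frac{1-2\gamma}d+\frac{p+\eta+22p\log d}d+\frac{66}{d^2}+C\beta\le1+\frac{1-2\gamma}d+\frac{C\log^2d}{d^2}.\tag{9.2}$$

## 10. Completing to a doubly stochastic matrix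

On the sample, the residual masses $\psi$ on the $X$'s and on the $Y$'s have equal totals, both being $n$ minus the total mass of $w_1$. Any transport plan between them, added to $w_1$, gives a doubly stochastic matrix. The mean residual mass per point is about $d^{-9}$ or less, so a transport over distances polynomial in $d$ (times $r$) is affordable. We do this in nested tiles; the point to control is the imbalance of a tile.

**Step 1: a good frame.** There is a linear map $\Theta$ with $|\det\Theta|=1$ and
$$N(\Theta z)\le2dr\|z\|_\infty,\qquad\|z\|_\infty\le\frac d2\cdot\frac{N(\Theta z)}r\qquad(z\in\mathbb R^d).\tag{10.1}$$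

*Euclidean norm.* Take $\Theta=I$ and write $r_E$ for the Euclidean $r$. The ball of radius $r_E$, of volume $1$, lies in a cube of side $2r_E$ and contains a cube of side $2r_E/\sqrt d$, so $\frac12\le r_E\le\frac{\sqrt d}2$. Hence $|z|\le\sqrt d\|z\|_\infty\le2dr\|z\|_\infty$ and $\|z\|_\infty\le|z|\le\frac{\sqrt d}2|z|/r$.

*General norm.* John's theorem for symmetric convex bodies gives a linear $\Theta_0$ with $\Theta_0B_2\subset\{N\le r\}\subset\sqrt d\,\Theta_0B_2$, where $B_2$ is the Euclidean unit ball, $|B_2|=r_E^{-d}$. Let $\Theta=\lambda\Theta_0$ with $\lambda>0$ and $|\det\Theta|=1$. Comparing volumes and taking $d$-th roots, $(\lambda r_E)^{-1}\le1\le\sqrt d(\lambda r_E)^{-1}$, so $\lambda\in[1/r_E,\sqrt d/r_E]\subset[2/\sqrt d,2\sqrt d]$. If $\|z\|_\infty\le1$, then $|z|\le\sqrt d$ and $\Theta z\in\lambda\sqrt d\,\Theta_0B_2\subset2d\{N\le r\}$. If $N(\Theta z)\le sr$, then $\lambda\Theta_0z\in s\sqrt d\,\Theta_0B_2$, so $\lambda|z|\le s\sqrt d$ and $\|z\|_\infty\le sd/2$.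

**Step 2: tiles and transport.** Let $L_0=16d^2$ and $L_j=2^jL_0$. Let $z_0$ be the lower corner of the bounding box of $\Theta^{-1}Q$ and $J\ge0$ the least integer with $\Theta^{-1}Q\subset z_0+[0,L_J]^d$. Level-$j$ tiles, $0\le j\le J$, are the images under $\Theta$ of the dyadic subcubes of side $L_j$ of $z_0+[0,L_J]^d$; a.s. no sample point lies on a tile boundary. For a tile $P$ let
$$D(P)=\sum_{X_i\in P}\psi(X_i)-\sum_{Y_i\in P}\psi(Y_i).$$
At levels $0,1,\dots,J$ successively, transport as much remaining mass as possible inside each tile. Transport inside a tile does not change its mass difference, so after level $j$ the remaining $X$-mass in a level-$j$ tile $P$ is $D(P)^+$. At level $J$ there is one tile, with $D=0$, and nothing remains. By (10.1) a level-$j$ tile has $N$-diameter at most $2drL_j$. At level $0$ the moved mass is at most $\sum_i\psi(X_i)$; at level $j+1$ it is at most what remained after level $j$, and the distance is at most $2drL_{j+1}=4drL_j$. So the extra cost is at most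
$$2drL_0\sum_i\psi(X_i)+\sum_{j=0}^{J-1}4drL_j\sum_{P\text{ of level }j}D(P)^+.\tag{10.2}$$

**Step 3: the imbalance of one tile.** The construction is symmetric under exchange of the i.i.d. samples $X$ and $Y$, so $ED(P)=0$. The Efron–Stein inequality: for a function $f$ of independent variables, $\mathrm{Var}f\le\sum_iE(f-f_i)^2$ whenever $f_i$ does not depend on the $i$-th variable. Let $\xi_i$, $i\le2n$, be the sample points and let $D_i(P)$ be computed with $\xi_i$ removed. Removal affects $\psi$ only at points within $N$-distance $R'$ of $\xi_i$, and $\psi\in[0,1]$. So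
$$|D(P)-D_i(P)|\le\nu_i1\{\mathrm{dist}_N(\xi_i,P)\le R'\},$$
where $\nu_i$ is the number of sample points within $R'$ of $\xi_i$, including $\xi_i$. The $N$-ball of radius $R'=dr$ has volume $b=d^d$. Given $\xi_i$, $\nu_i-1$ is binomial with mean $\le2b$, so $E[\nu_i^2\mid\xi_i]\le(1+2b)^2+2b\le11b^2$. By (10.1), the $R'$-neighborhood of $P$ is contained in the $\Theta$-image of a cube of side $L_j+2\cdot\frac{d^2}2=L_j+d^2\le2L_j$, so its volume is at most $(2L_j)^d$. Therefore
$$\mathrm{Var}D(P)\le2n\cdot\frac{(2L_j)^d}n\cdot11d^{2d}=22(2d^2L_j)^d,\qquad E|D(P)|\le5(2d^2L_j)^{d/2}.\tag{10.3}$$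

**Step 4: the sum over levels.** Let $\kappa=\kappa(\Theta)$ be such that level-$j$ tiles have Euclidean diameter at most $\kappa L_j$. Tiles meeting $Q$ have disjoint interiors, have volume $L_j^d$, and lie in a cube of side $S+2\kappa L_j$, so their number is at most $(S+2\kappa L_j)^d/L_j^d$. If $L_j\le S/(2\kappa d)$, this is at most $(1+\frac1d)^dS^d/L_j^d\le e\,n/L_j^d$. Since $2d^2/L_j=2^{-j}/8$, such levels contribute to the mean of the second sum in (10.2) at most
$$\sum_j4drL_j\cdot\frac{e\,n}{L_j^d}\cdot5(2d^2L_j)^{d/2}=20e\,n\,drL_0\,8^{-d/2}\sum_j2^{j(1-d/2)}\le C\,n\,r\,d^38^{-d/2}.$$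
For the remaining levels, with $d$ and $N$ fixed: since $L_J\le C(d,N)S$ for large $n$, there are at most $C(d,N)$ of them, each with at most $C(d,N)$ tiles meeting $Q$. On them $L_j\le C(d,N)n^{1/d}$, and $E|D(P)|\le C(d,N)n^{1/2}$ by (10.3). They contribute $O(n^{1/2+1/d})=o(n)$, as $d\ge3$.

**Step 5: the upper half of the Theorem.** We have $E\tilde M_n\le nEc(X_1)+E[\text{extra cost}]$. Both $c$ and $\psi$ are bounded and depend only on points within $R'$, so by Lemma 4, (9.2) and (8.3), $Ec(X_1)\to E^0c(0)$ and $E\psi(X_1)\to E^0\psi(0)\le d^{-9}$. With $2drL_0=32d^3r$,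
$$\limsup_n\frac{E\tilde M_n}{rn}\le\frac{E^0c(0)}r+32d^3\cdot d^{-9}+Cd^38^{-d/2}\le1+\frac{1-2\gamma}d+\frac{C\log^2d}{d^2}.$$
By the concentration statement of Section 3, the same bound holds almost surely for $\limsup_nM_n^N/(r_Nn^{1-1/d})$. Together with Section 6 this proves the Theorem. For the Euclidean norm, where only the elementary halves of Lemma 2 and of (10.1) were needed, it gives the Corollary: since $0.15<2\gamma-1<0.16$ and the error is $O(\log^2d/d^2)=o(1/d)$, the exact order of $|r_N^{-1}\alpha_d(N)-1|$ is $1/d$. $\blacksquare$
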